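# A two-dimensional approximative absolute retract that is not internally ANR-like

## 1. A plausible converse, and four spaces that obey it

Suppose a compact space can be approximated from inside: for every $\epsilon>0$ the space can be pushed by less than $\epsilon$ into one of its own subsets, and that subset is an absolute retract. It is known that such a space is then an *approximative* absolute retract. The question, taken from "Internally $\mathcal K$-Like Spaces And Internal Inverse Limits" (http://webpages.csus.edu/mmarsh/InternallyK-like7.pdf), is whether the converse holds. The answer one would first guess is yes: an approximative absolute retract should contain honest absolute retracts that nearly fill it. We make the terms precise and test the guess.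

Throughout, a *compactum* is a nonempty compact metric space, and a *map* is a continuous function. For a map $f:A\to X$ with $A\subseteq X$ and $d$ the metric of $X$, write $\tilde d(f)=\sup_{x\in A}d(x,f(x))$.

**Definition (AR, ANR).** A compactum $X$ is an AR if, whenever it is embedded in a compactum $Y$ with copy $X'$, the set $X'$ is a retract of $Y$. It is an ANR if $X'$ is always a retract of some neighborhood of $X'$ in $Y$.

**Definition (AAR, AANR).** A compactum $X$ is an *approximative absolute retract* (AAR) if, whenever $X$ is embedded in a compactum $Y$ with copy $X'$, for each $\epsilon>0$ there is a map $f:Y\to X'$ with $\tilde d(f|_{X'})<\epsilon$. If $f$ is only required on some neighborhood of $X'$ in $Y$, then $X$ is an *approximative absolute neighborhood retract* (AANR). Every AAR is an AANR.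

**Definition (internally $\mathcal K$-like).** For a class $\mathcal K$ of compacta, a compactum $X$ is *internally $\mathcal K$-like* if for every $\epsilon>0$ there are a subset $K\subseteq X$ with $K\in\mathcal K$ and a map $f:X\to K$ with $\tilde d(f)<\epsilon$. Taking for $\mathcal K$ the AR's or the ANR's gives *internally AR-like* and *internally ANR-like*.

None of these properties depends on the metric (for $\mathcal K$ topologically invariant): on a compact space any two metrics are uniformly equivalent, and the definition of AAR already runs over all embeddings.

**Definition ($LC^1$).** A space $K$ is $LC^1$ at $q$ if for each neighborhood $V$ of $q$ in $K$ there is a neighborhood $U\subseteq V$ of $q$ such that every map of $S^0$ or $S^1$ into $U$ is null-homotopic in $V$. It is $LC^1$ if this holds at every point.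

We use these classical facts (Borsuk, *Theory of Retracts*). Compact polyhedra are ANR's. A contractible ANR is an AR. A map from a closed subset of a compactum into an AR extends over the compactum, and into an ANR it extends over a neighborhood. A retract of an AR is an AR. ANR's are locally contractible, hence $LC^1$. The union of two compact ANR's (AR's) whose intersection is an ANR (AR) is an ANR (AR); a disjoint union of two ANR's is an ANR.

The known implication is one line. If $f:X\to K\subseteq X$ moves points very little, $K$ is an AR, and $i:X\to X'\subseteq Y$ is an embedding, extend $fi^{-1}:X'\to K$ to $A:Y\to K$ and use $iA:Y\to X'$. For an ANR $K$, extend over a neighborhood. The same line proves more, because $K$ need not sit inside $X$.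

**Lemma 1.** If for every $\epsilon>0$ there are an AR $P$ and maps $\alpha:X\to P$, $\beta:P\to X$ with $\tilde d(\beta\alpha)<\epsilon$, then $X$ is an AAR.

*Proof.* Let $i:X\to X'\subseteq Y$ be an embedding and $\epsilon>0$. Choose $\delta>0$ such that $d(x,x')<\delta$ implies $d(i(x),i(x'))<\epsilon$. Take $P,\alpha,\beta$ for $\delta$ and extend $\alpha i^{-1}:X'\to P$ to $A:Y\to P$. Then $i\beta A$ maps $Y$ to $X'$ and sends $i(x)$ to $i(\beta\alpha(x))$, which is within $\epsilon$ of $i(x)$; by compactness the supremum is also less than $\epsilon$. $\blacksquare$

In Lemma 1 the AR $P$ may be outside $X$ and $\beta$ may be far from injective. The question is whether $P$ can always be found inside.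

**Tests.** First, if $X$ is an AR, take $K=X$.

Second, let $W_0$ be the sine curve $\{(x,\sin\frac1x):0<x\le1\}\cup(\{0\}\times[-1,1])$. It is not locally connected, so it is not an AR. Choose a small interval $[a,b]$ on which $\sin\frac1x$ runs monotonically between $-1$ and $1$, and let $\gamma(y)$ be the point of height $y$ on the graph over $[a,b]$. Send $(x,y)$ to $\gamma(y)$ if $x\le b$, and fix $(x,y)$ if $x\ge b$. The two rules agree at $x=b$, only first coordinates change, and they change by at most $b$. The image is the arc over $[a,1]$. So $W_0$ is internally AR-like, and an AAR.

Third, the product of this map with the identity sends $W_0\times[0,1]$ into a disk, so the two-dimensional space $W_0\times[0,1]$ also obeys the guess.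

Fourth, let $H$ be the Hawaiian earring, the union of the planar circles $H_n$ of radius $\frac1n$ tangent to one line at $0$ on one side. It is not $LC^1$ at $0$: collapsing all other circles to $0$ is a retraction $H\to H_n$, so each small circle $H_n$ is essential in $H$. Collapsing only the $H_k$ with $k>n$ is a retraction onto a finite bouquet that moves points by at most $\frac{2}{n+1}$. So $H$ is internally ANR-like.

## 2. True on curves and in the plane, false in $\mathbb R^3$

The guess is right on curves and in the plane, and wrong one step further on.

**Theorem 1.** There is a 2-dimensional locally connected continuum $X\subset\mathbb R^3$ such that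

1. $X$ is an AAR (so also an AANR);
2. if $K\subseteq X$ is compact and there is a map $f:X\to K$ with $\tilde d(f)<\frac14$, then $K$ is not $LC^1$; in particular $K$ is not an ANR.

Hence $X$ is neither internally AR-like nor internally ANR-like: not every AAR is internally AR-like, and not every AANR is internally ANR-like. Examples exist in every dimension $n$, $2\le n\le\infty$.

**Theorem 2.** Let $X$ be a compactum with $\dim X\le1$, or a compactum embeddable in $\mathbb R^2$. If $X$ is an AANR, then it is internally ANR-like (internally finite-graph-like if $\dim X\le1$). If $X$ is an AAR, then it is internally AR-like (internally tree-like if $\dim X\le1$).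

So both the dimension $2$ and the ambient space $\mathbb R^3$ of the example are the smallest possible. We prove Theorem 2 first, since its proof is the sensible first approach to the general case and shows which step must fail.

## 3. Replacing paths by arcs, and compacta of dimension at most one

Finite graphs may be disconnected or have isolated points. We use the following about locally connected compacta. Continuous images in metric spaces, and finite unions, of locally connected compacta are locally connected. A Peano continuum is a locally connected continuum, and any two of its points are joined by an arc. Finally, if $L$ is a locally connected compactum and $\eta>0$, there is $\delta>0$ such that any two points of $L$ at distance $<\delta$ are joined by a path in $L$ of diameter $<\eta$.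

The lemma says that a map of a graph into $L$ can be moved slightly so that its image lies in a tame set. The set $R$ is a part where we refuse to change anything.

**Lemma 2.** Let $L$ be a locally connected compactum, $R\subseteq L$ a (possibly empty) locally connected compact subset, $\Gamma$ a finite graph, $\Gamma_0\subseteq\Gamma$ a subgraph, $h:\Gamma\to L$ a map with $h(\Gamma_0)\subseteq R$, and $\eta>0$. There are a compact set $K$ with $R\subseteq K\subseteq L$ and a map $h':\Gamma\to K$ with $h'=h$ on $\Gamma_0$ and $d(h,h')<\eta$, where $K$ is obtained from $R$ by adding finitely many points and then successively finitely many arcs, each meeting the previously constructed set at most in its endpoints. If $R$ is an ANR, so is $K$. If $R=\emptyset$, then $K$ is a finite graph.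

*Proof.* Subdivide $\Gamma$ so that $\operatorname{diam}h(e)<\eta/4$ for every edge $e$. Put $R_0=R\cup\{h(v):v\text{ a vertex}\}$, which is compact and locally connected, and let $h'=h$ on the vertices and on $\Gamma_0$. Treat the remaining edges one at a time. Let $R_{i-1}$ be the locally connected compact set built so far and let $e$ be the next edge, with endpoints $v,v'$.

If $h(v)=h(v')$, let $h'|_e$ be constant and $R_i=R_{i-1}$. Otherwise $h(e)$ is a Peano continuum; let $A\subseteq h(e)$ be an arc from $h(v)$ to $h(v')$. The arc may meet $R_{i-1}$ in a complicated set, so we cannot simply add it. Choose $\delta_i>0$ such that points of $R_{i-1}$ at distance $<\delta_i$ are joined by a path in $R_{i-1}$ of diameter $<\eta/4$, and divide $A$ into finitely many subarcs of diameter $<\delta_i$. In each subarc $B$ that meets $R_{i-1}$, let $b_1,b_2$ be the first and last points of $B\cap R_{i-1}$, and replace the part of $B$ from $b_1$ to $b_2$ by a path in $R_{i-1}$ of diameter $<\eta/4$. The result is a path from $h(v)$ to $h(v')$; let $h'|_e$ be this path.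

The retained parts of $A$ are finitely many arcs (discard degenerate ones), and they meet $R_{i-1}$ and each other at most in endpoints. Let $R_i$ be $R_{i-1}$ together with these arcs; it is compact and locally connected. Every point of the new path is within $\eta/4$ of a point of $A\subseteq h(e)$, and $\operatorname{diam}h(e)<\eta/4$, so $d(h,h')<\eta$ on $e$.

Let $K$ be the last $R_i$. If $R$ is an ANR, adding isolated points keeps it one, and so does each arc, since an arc is an AR and meets the earlier set in at most two points. If $R=\emptyset$, we have built a finite graph. $\blacksquare$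

**Proof of Theorem 2 for $\dim X\le 1$, AANR case.** Embed $X$ in the Hilbert cube $Q$, a compact convex subset of $\ell^2$, and let $\epsilon>0$. There are a neighborhood $U$ of $X$ in $Q$ and a map $f:U\to X$ with $|f(x)-x|<\epsilon$ on $X$; by continuity, after shrinking $U$, this holds on $U$. Choose $0<\delta<\epsilon$ such that the $\delta$-neighborhood of $X$ in $Q$ lies in $U$.

*Factoring through a graph.* Since $\dim X\le1$, there is a finite open cover of $X$ by nonempty sets of diameter $<\delta$ with no point in three members. Let $\Gamma$ be its nerve, a finite graph. Let $\varphi:X\to\Gamma$ be a canonical map: a partition of unity subordinate to the cover gives the barycentric coordinates of $\varphi(x)$, so $\varphi(x)$ lies in the simplex spanned by members containing $x$. Let $\psi:\Gamma\to Q$ be affine on simplices and send each vertex to a point of the corresponding cover element. Then $\psi\varphi(x)$ is a convex combination of points within $\delta$ of $x$, so $|\psi\varphi(x)-x|<\delta$. The two members belonging to an edge have a common point $x_0$, so $\psi$ maps the edge into the $\delta$-ball about $x_0\in X$. Hence $\psi(\Gamma)\subseteq U$, the map $h=f\psi:\Gamma\to X$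 is defined, and
$$|h\varphi(x)-x|\le|f(\psi\varphi(x))-\psi\varphi(x)|+|\psi\varphi(x)-x|<\epsilon+\delta<2\epsilon .$$

*Making the image tame.* Apply Lemma 2 with $L=h(\Gamma)$, $R=\Gamma_0=\emptyset$ and $\eta=\epsilon$. We get a finite graph $K\subseteq X$ and a map $h':\Gamma\to K$ with $\tilde d(h'\varphi)<3\epsilon$. So $X$ is internally finite-graph-like.

**Proof for $\dim X\le1$, AAR case.** Now for each $\eta>0$ there is a map $f:Q\to X$ with $|f(x)-x|<\eta$ on $X$. We show that the graph $K$ just found can be cut down to a tree.

*$X$ is connected.* If $X=A\sqcup B$ with $A,B$ nonempty and closed, take $\eta<d(A,B)$. Then $f(A)\subseteq A$ and $f(B)\subseteq B$, so the connected set $f(Q)\subseteq X$ meets both, which is impossible.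

*$X$ contains no simple closed curve.* Suppose $\Sigma\subseteq X$ is one. As $\dim X\le1$, the identity of $\Sigma$ extends to a map $r:X\to\Sigma$ (Hurewicz–Wallman, Theorem VI.4). For small $\eta$, uniform continuity of $r$ makes $rf|_\Sigma$ so close to $r|_\Sigma=\mathrm{id}_\Sigma$ that the two are homotopic, close maps into a circle being homotopic. But $rf$ is defined on the contractible space $Q$, so $rf|_\Sigma$ is null-homotopic, a contradiction.

The component of $K$ containing the connected set $h'\varphi(X)$ is a connected finite graph without simple closed curves, that is, a tree, which is an AR. So $X$ is internally tree-like. $\blacksquare$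

## 4. Puncturing triangles in the plane, and filling holes

**Proof of Theorem 2 for $X\subset\mathbb R^2$ an AANR.** Let $\epsilon>0$ and let $B$ be a disk with $X\subset\operatorname{int}B$. There are a neighborhood $U$ of $X$ in $B$, which we may take to be a finite union of closed squares, and a map $f:U\to X$ with $|f(x)-x|<\epsilon$ on $X$. The set $L=f(U)\subseteq X$ is a finite union of Peano continua, hence locally connected. It suffices to find an ANR $K\subseteq L$ and a map $\kappa:L\to K$ with $\tilde d(\kappa)<3\epsilon$, for then $\tilde d(\kappa f|_X)<4\epsilon$.

**Step 1.** *We retract $L$ onto the 1-skeleton of a fine triangulation, except where $L$ contains whole triangles.* Choose $0<\delta<\epsilon/4$ such that points of $L$ at distance $<5\delta$ are joined by a path in $L$ of diameter $<\epsilon$. Triangulate $\mathbb R^2$ locally finitely by triangles of diameter $<\delta$. Let $\mathcal T$ be the finite set of triangles meeting $L$, let $G$ be the union of the edges of members of $\mathcal T$, and let $R$ be the union of the triangles contained in $L$. For $\sigma\in\mathcal T$ with $\sigma\not\subseteq L$, the set $\sigma\setminus L$ is nonempty and open in $\sigma$,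 so we can choose $w_\sigma\in\operatorname{int}\sigma\setminus L$. Radial projection of $\sigma\setminus\{w_\sigma\}$ onto $\partial\sigma$ for these $\sigma$, together with the identity on $R$, is a map $\rho:L\to G\cup R$; the rules agree on edges, where all are the identity. Since no point leaves its triangle, $\tilde d(\rho)<\delta$.

**Step 2.** *We map $G\cup R$ back into $L$.* Let $h:G\cup R\to L$ be the identity on $R$. Send each vertex $v\notin R$ to a point of $L$ within $\delta$ of $v$; one exists because $v$ belongs to a triangle meeting $L$. If an edge $[v,v']$ is not contained in $R$, it meets $R$ at most in its endpoints; the points $h(v),h(v')$ are at distance $<3\delta$, and $h$ sends the edge along a path in $L$ of diameter $<\epsilon$ joining them. Then $|h(q)-q|<\epsilon+2\delta$ for all $q$.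

**Step 3.** *We make the image an ANR.* The set $G\cap R$ is a subgraph of $G$ and $h$ is the identity on it. Since $R$ is a compact polyhedron (possibly empty), Lemma 2 applies with $\Gamma=G$, $\Gamma_0=G\cap R$ and $\eta=\epsilon$ to $h|_G$. It gives an ANR $K$ with $R\subseteq K\subseteq L$ and a map $h':G\to K$ that is the identity on $G\cap R$. Extend $h'$ by the identity on $R$ and set $\kappa=h'\rho$. Then $\tilde d(\kappa)\le\delta+(\epsilon+2\delta)+\epsilon<3\epsilon$.

**Proof of Theorem 2 for $X\subset\mathbb R^2$ an AAR.**

**Step 1.** *$X$ does not separate the plane.* Let $w\in\mathbb R^2\setminus X$, let $B$ be a disk containing $X$, and take $f:B\to X$ with $|f(x)-x|<d(w,X)$ on $X$. The segment from $x$ to $f(x)$ avoids $w$, so the inclusion $X\to\mathbb R^2\setminus\{w\}$ is homotopic there to $f|_X$. The latter extends to $f:B\to X\subset\mathbb R^2\setminus\{w\}$, so it is null-homotopic. By Borsuk's separation criterion ($w$ lies in the unbounded component of $\mathbb R^2\setminus X$ if and only if the inclusion $X\to\mathbb R^2\setminus\{w\}$ is null-homotopic), $w$ lies in the unbounded component. As $w$ was arbitrary, $\mathbb R^2\setminus X$ is connected.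

**Step 2.** *We fill the holes of an approximate image without leaving $X$.* Let $\epsilon>0$ and let $f:B\to X$ satisfy $|f(x)-x|<\epsilon$ on $X$. Put $L=f(B)$, a Peano continuum, and let $\hat L$ be the union of $L$ and all bounded components of $\mathbb R^2\setminus L$. The connected unbounded set $\mathbb R^2\setminus X$ misses $L$, so it lies in the unbounded component of $\mathbb R^2\setminus L$; hence $\hat L\subseteq X$. Since $f|_X:X\to\hat L$ and $\tilde d(f|_X)<\epsilon$, it remains to show that $\hat L$ is an AR.

**Step 3.** *$\hat L$ is a retract of a disk.* If $L$ is a point this is trivial. Otherwise let $V$ be the component of $S^2\setminus L$ containing $\infty$. Its complement $\hat L$ is connected, because the closure of each bounded component meets the connected set $L$; so $V$ is simply connected. Its boundary is locally connected by Torhorst's theorem (Whyburn, *Analytic Topology*). By Carathéodory's theorem (Pommerenke, *Boundary Behaviour of Conformal Maps*, Theorem 2.1), a conformal map of the open unit disk onto $V$ with $0\mapsto\infty$ extends to a map $\varphi$ of the closed unit disk onto $\overline V$; it sends the unit circle into $\partial V$. Define $r:\mathbb R^2\to\hat L$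 by $r=\mathrm{id}$ on $\hat L$ and
$$r(\varphi(\zeta))=\varphi(\zeta/|\zeta|)\qquad(0<|\zeta|<1).$$
The displayed formula also holds for $|\zeta|=1$. The set $\{0<|\zeta|\le1\}=\varphi^{-1}(\overline V\setminus\{\infty\})$ is open and saturated, and $\varphi$ is a closed map, so its restriction to this set is a quotient map onto $\overline V\setminus\{\infty\}$. Hence $r$ is continuous on $\overline V\setminus\{\infty\}$. It is continuous on $\hat L$ too. Both sets are closed in $\mathbb R^2$, they cover it, and the two definitions agree on their intersection $\partial V$. So $r$ retracts $\mathbb R^2$, and in particular a large disk, onto $\hat L$, and $\hat L$ is an AR. This completes Theorem 2. $\blacksquare$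

## 5. What has no analogue for two-cells

Let $X\subset Q$ be an AAR of dimension two. The first half of Section 3 goes through: a fine cover with a nerve $P$ of dimension at most $2$ gives maps $\varphi:X\to P$ and $h:P\to X$ with $h\varphi$ near the identity. We would like to move $h$ slightly into an ANR inside $X$. Over the 1-skeleton, Lemma 2 does this. Over a 2-simplex $\sigma$ it stops. For an edge $e$ we used that the Peano continuum $h(e)$ contains an *arc* with the required ends. For $\sigma$ we would need a locally contractible subset of $X$ in which the loop $h'|_{\partial\sigma}$ bounds, with control on size, and $h(\sigma)$ is only some Peano continuum. In the plane we escaped, because a small triangle is either contained in $L$ or can be punctured. In general a 2-cell can be neither punctured nor tamed, and this is what we now exploit. We want a space with four features.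

* There is a map of a disk $D$ into $X$ whose image $S$ is *forced*: any $f:X\to K\subseteq X$ moving points by less than $\frac14$ must have $S\subseteq K$ near certain places, for degree reasons.
* $S$ contains loops $c_j$ shrinking to a point.
* Each $c_j$ bounds in $X$, but only through a set of definite size. So $K$, which contains all $c_j$, cannot be $LC^1$.
* Replacing all but finitely many of the small features by flat pieces of $D$ leaves an AR, and $X$ factors through it up to a small error.

The basic feature is a disk with two interior points $m^+,m^-$ identified. The loop coming from a path from $m^-$ to $m^+$ in the disk is then essential: if $\theta:D\to[0,1]$ is a map with $\theta(m^-)=0$, $\theta(m^+)=1$ and $\theta$ increasing along the path, then $e^{2\pi i\theta}$ descends to the quotient and has degree $\pm1$ on the loop. To get an AR we must fill the loop. A small filling would not serve us, because then small loops would bound small disks. So we fill it with a long tent.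

## 6. Pinched pairs of squares under long tents

For $j\ge1$ put $x_j=2^{-j}$, $\lambda_j=2^{-j-3}$, $J_j=[x_j-2\lambda_j,x_j+2\lambda_j]$. The $J_j$ are disjoint, since $x_{j+1}+2\lambda_{j+1}=5\cdot2^{-j-3}<6\cdot2^{-j-3}=x_j-2\lambda_j$, and they lie in $(0,\frac58]$. Let $D=[-1,1]^2\times\{0\}$; interiors and boundaries of squares in $D$ are taken in the plane $z=0$. Define:

* $m_j^\pm=(x_j\pm\lambda_j,0,0)$, and $B_j^\pm\subset D$ the closed square with center $m_j^\pm$, side $\lambda_j$, and sides parallel to the axes;
* $u_j^\pm=(x_j\pm\frac{\lambda_j}2,0,0)\in\partial B_j^\pm$, $\;t_j=(x_j,0,\lambda_j)$, $\;e_j=(x_j,\frac12,0)$;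
* $C_j^\pm$, the union of all segments $[t_j,b]$ with $b\in\partial B_j^\pm$ (a cone over the boundary of the square);
* $\Delta_j^\pm=\operatorname{conv}\{t_j,u_j^\pm,e_j\}$, the tent $T_j=\Delta_j^+\cup\Delta_j^-$, and the floor $\Theta_j=\operatorname{conv}\{u_j^-,u_j^+,e_j\}\subset D$;
* $F_j=\operatorname{conv}\{t_j,u_j^-,u_j^+\}$ with boundary loop $c_j=\partial F_j$, and the tetrahedron $\tau_j=\operatorname{conv}\{t_j,u_j^+,u_j^-,e_j\}$.

The faces of $\tau_j$ are $\Delta_j^+,\Delta_j^-,\Theta_j$ and $F_j$. The triangle $F_j$ is small, but the tent runs out to $e_j$, at distance $\frac12$ from the $x$-axis. All sets with index $j$ satisfy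
$$|x-x_j|\le\tfrac32\lambda_j,\qquad |y|\le\tfrac12,\qquad 0\le z\le\lambda_j. \tag{1}$$

For $M\subseteq\mathbb N=\{1,2,\dots\}$ let
$$X_M=\Big(D\setminus\bigcup_{j\in M}(\operatorname{int}B_j^+\cup\operatorname{int}B_j^-)\Big)\cup\bigcup_{j\in M}(C_j^+\cup C_j^-\cup T_j),\qquad X=X_{\mathbb N}.$$
Thus both squares are replaced by cones with the common apex $t_j$, and the tent is added; the face $F_j$ is not. Each $X_M$ is compact, since for $j\to\infty$ the pieces accumulate only at points $(0,y,0)\in D$, which belong to $X_M$.

**Intersections.** *We need to know how the pieces with one index meet.* A point $st_j+(1-s)b$ of $C_j^\pm$ has height $z=s\lambda_j$ and, since $\pm(x(b)-x_j)\ge\frac12\lambda_j$, satisfies $\pm(x-x_j)/\lambda_j\ge(1-s)/2$. A point $at_j+b^+u_j^++b^-u_j^-+ce_j$ of $\tau_j$ (barycentric coordinates) has height $a\lambda_j$, with $1-a=b^++b^-+c$ and $(x-x_j)/\lambda_j=(b^+-b^-)/2$. If it lies in $C_j^+$, then $b^+-b^-\ge b^++b^-+c$, so $b^-=c=0$. If it lies in $C_j^-$, then likewise $b^+=c=0$. Hence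
$$\tau_j\cap C_j^\pm=[t_j,u_j^\pm],\quad \tau_j\cap D=\Theta_j,\quad C_j^+\cap C_j^-=\{t_j\},\quad C_j^\pm\cap D=\partial B_j^\pm. \tag{2}$$
For the third equality, a common point has $(1-s)/2\le-(1-s)/2$, so $s=1$. Moreover $\Theta_j\cap\operatorname{int}B_j^\pm=\emptyset$, because $|x-x_j|\le\lambda_j/2$ on $\Theta_j$ and $|x-x_j|>\lambda_j/2$ on $\operatorname{int}B_j^\pm$. Pieces with different indices lie over disjoint intervals. Consequently, for $j\in M$,
$$\tau_j\cap X_M=T_j\cup\Theta_j, \tag{3}$$
which is $\partial\tau_j$ minus the relative interior of $F_j$.

## 7. Flattening and pinching

Let $M\subseteq N\subseteq\mathbb N$. We need one map that flattens the pieces with index in $N\setminus M$, and one that goes back.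

**Flattening, $\alpha_{N,M}:X_N\to X_M$.** Put $\alpha(x,y,z)=(x,y,0)$ if $x\in J_j$ for some $j\in N\setminus M$, and $\alpha(x,y,z)=(x,y,z)$ otherwise. In the first case $(x,y,0)\in D$ lies in no $B_k^\pm$ with $k\in M$, so it belongs to $X_M$. In the second case the point lies in $D$ outside all removed squares, or in a piece with index in $M$, so again it is in $X_M$. The map is continuous: by (1), on $X_N$ we have $z=0$ near the ends of each $J_j$, and near $x=0$ the height tends to $0$. Moreover:

* $|\alpha(p)-p|\le\sup_{j\in N\setminus M}\lambda_j$, and $\alpha$ fixes all points with $z=0$;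
* if $j\in M$, then $X_N$ and $X_M$ coincide over $\{x\in J_j\}$, $\alpha$ is the identity there, and, since $\alpha$ preserves $x$, we have $\alpha^{-1}(p)=\{p\}$ for every such point $p$.

**Pinching, $\beta_{M,N}:X_M\to X_N$.** For $j\in N\setminus M$ the squares $B_j^\pm$ lie in $X_M$. Let $\beta$ be the identity outside these squares, and let it send each segment $[m_j^\pm,b]$, $b\in\partial B_j^\pm$, affinely onto $[t_j,b]$. Points of $B_j^\pm$ move by at most $|m_j^\pm-t_j|=\sqrt2\lambda_j$. So $\beta$ is a uniform limit of maps altering only finitely many squares, hence continuous.

The map $\beta$ does not use the tents of index in $N\setminus M$: what was flattened goes back to the pinched disk only.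

## 8. The finite stages are contractible, so $X$ is an AAR

**Lemma 3.** For finite $M$, $X_M$ is a contractible compact polyhedron of dimension 2, hence an AR.

*Proof.* It is a finite union of convex polygons, so a compact polyhedron of dimension 2. We compute its homotopy type by filling in the tetrahedra and then shrinking them. Let $Y_M=X_M\cup\bigcup_{j\in M}\tau_j$.

**Step 1.** *$Y_M$ deformation retracts onto $X_M$.* In barycentric coordinates $(a,b^+,b^-,c)$ of $\tau_j$ with respect to $t_j,u_j^+,u_j^-,e_j$, let $\mu=\min(a,b^+,b^-)$ and use
$$(a,b^+,b^-,c)\mapsto(a-s\mu,\;b^+-s\mu,\;b^--s\mu,\;c+3s\mu),\qquad 0\le s\le1.$$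
For $s=1$ one of the first three coordinates vanishes, so the point is in $\Theta_j$, $\Delta_j^-$ or $\Delta_j^+$; and points of $T_j\cup\Theta_j$ have $\mu=0$ and do not move. By (3) these homotopies fit together with the identity on $X_M$.

**Step 2.** *$Y_M$ is homotopy equivalent to the space $Y_M/\{\tau_j\}$ in which each $\tau_j$, $j\in M$, is shrunk to its own point.* The $\tau_j$ are disjoint contractible subpolyhedra, and shrinking a contractible subcomplex is a homotopy equivalence. Do this for one $j$ after another.

**Step 3.** *We identify that quotient with a quotient of $D$.* Let $g=\beta_{\emptyset,M}:D\to X_M$ and $S_M=g(D)=(D\setminus\bigcup_{j\in M}\operatorname{int}(B_j^+\cup B_j^-))\cup\bigcup_{j\in M}(C_j^+\cup C_j^-)$. By (2), the only identifications made by $g$ are $m_j^+\sim m_j^-$, $j\in M$; being a map of a compact space onto a Hausdorff space, $g:D\to S_M$ is a quotient map. Also $Y_M=S_M\cup\bigcup\tau_j$, and by (2)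
$$S_M\cap\tau_j=\Theta_j\cup[t_j,u_j^+]\cup[t_j,u_j^-].$$
Its $g$-preimage is $\Theta_j'=\Theta_j\cup[u_j^+,m_j^+]\cup[u_j^-,m_j^-]$, a triangle with two whiskers, and this contains *both* $m_j^+$ and $m_j^-$. So after shrinking $\Theta_j'$ the identification $m_j^+\sim m_j^-$ is no longer visible, and comparing point identifications (all spaces are compact Hausdorff),
$$Y_M/\{\tau_j\}\cong S_M/\{S_M\cap\tau_j\}\cong D/\{\Theta_j'\}.$$
The $\Theta_j'$ are disjoint contractible polyhedra, so $D/\{\Theta_j'\}\simeq D$ is contractible. Hence $Y_M$ and $X_M$ are contractible. $\blacksquare$

**Proof of Theorem 1(1).** Let $M=\{1,\dots,n\}$, $\alpha=\alpha_{\mathbb N,M}$, $\beta=\beta_{M,\mathbb N}$. Then $X_M$ is an AR and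
$$\tilde d(\beta\alpha)\le\lambda_{n+1}+\sqrt2\,\lambda_{n+1}\to0\qquad(n\to\infty).$$
By Lemma 1, $X$ is an AAR. $\blacksquare$

## 9. Two-simplices that cannot be missed

The obstruction is homological: in a 2-dimensional complex without 2-cycles, a boundary has only one filling.

**Lemma 4.** Let $P$ be a triangulated compact polyhedron with $\dim P\le2$ and $H_2(P;\mathbb Z)=0$. Let $w$ be a simplicial 2-chain, $z=\partial w$, and let $p$ be an interior point of a 2-simplex $\sigma$ having nonzero coefficient in $w$. Then $z$ is not null-homologous in $P\setminus\{p\}$.

*Proof.* Radial projection from $p$ in $\sigma$ shows that $P\setminus\{p\}$ deformation retracts onto the subcomplex $P\setminus\sigma^\circ$, fixing the 1-skeleton. If $z$ bounded in $P\setminus\{p\}$, then it would bound a simplicial 2-chain $w'$ of $P\setminus\sigma^\circ$. Then $w-w'$ is a 2-cycle with nonzero coefficient at $\sigma$. As $P$ has no 3-simplices, this is a nonzero class in $H_2(P)$, a contradiction. $\blacksquare$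

Fix $j$. Write $P_j=X_{\{j\}}$, $g_j=\beta_{\emptyset,\{j\}}:D\to P_j$ and $S_j=g_j(D)$. By Lemma 3, $H_2(P_j)=0$. We need triangulations adapted to $g_j$. Triangulate $P_j$ so that $\Theta_j$, $\Delta_j^\pm$, $D\setminus\operatorname{int}(B_j^+\cup B_j^-)$ and the eight triangles $\operatorname{conv}\{t_j,b,b'\}$, with $[b,b']$ a side of $B_j^+$ or $B_j^-$, are subcomplexes. Each simplex of $S_j$ lies in $D\setminus\operatorname{int}(B_j^+\cup B_j^-)$, where $g_j$ is the identity, or in one of the eight triangles, which $g_j$ covers affinely and bijectively by $\operatorname{conv}\{m_j^\pm,b,b'\}$. Pulling simplices back therefore triangulates $D$, and $g_j$ becomes simplicial. (One can also quote Rourke–Sanderson, *Introduction to PL Topology*, Theorem 2.14.) Two chains matter.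

* **(A)** As $g_j$ is injective off $\{m_j^+,m_j^-\}$, it is a bijection from the 2-simplices of $D$ to those of $S_j$, so $(g_j)_\#[D]$ has coefficient $\pm1$ on every 2-simplex of $S_j$. Since $g_j$ is the identity on $\partial D$, its boundary is the fundamental cycle of $\partial D$, the boundary of the big square.
* **(B)** $T_j\cup\Theta_j$ is a PL disk, three triangles around the vertex $e_j$, with boundary $c_j$. Its fundamental chain has coefficient $\pm1$ on every 2-simplex of $\Delta_j^+$, and its boundary is the fundamental cycle of $c_j$.

**Proof of Theorem 1(2).** Let $K\subseteq X$ be compact and $f:X\to K$ a map with $\tilde d(f)<\frac14$.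

**Step 1.** *We show that $K$ must contain every loop $c_j$, because $f$ cannot miss a point of the pinched disk.* The set
$$O_j=\{q\in S_j:\ x(q)\in\operatorname{int}J_j,\ |y(q)|<\tfrac12\}$$
is open in $S_j$, lies in $X$, and contains $c_j$: the loop consists of $[u_j^-,u_j^+]\subset D$ and $[t_j,u_j^\pm]\subset C_j^\pm$, all with $y=0$. Since $S_j$ is purely 2-dimensional, the points of $O_j$ that are interior to 2-simplices of $S_j$ are dense in $O_j$. As $K$ is closed, it suffices to show that $p\in K$ for each such point $p$.

Suppose $p\notin K$. With $\alpha=\alpha_{\mathbb N,\{j\}}$ we have $\alpha^{-1}(p)=\{p\}$, and $f$ takes values in $K$, so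
$$h=\alpha f\beta_{\emptyset,\mathbb N}:D\to P_j\setminus\{p\}$$
is well defined. Let $b\in\partial D$. Then $\beta_{\emptyset,\mathbb N}(b)=b$ and $|f(b)-b|<\frac14$, so $f(b)$ satisfies $\max(|x|,|y|)>\frac34$. All $B_k^\pm,C_k^\pm,T_k$ lie in $\{|x|\le\frac58,|y|\le\frac12\}$, so $f(b)\in D$ and $h(b)=\alpha f(b)=f(b)$. The segment from $b$ to $f(b)$ lies within distance less than $\frac14$ of $b$, hence in
$$\{q\in D:\max(|x|,|y|)>\tfrac34\}\subset P_j\setminus\{p\}.$$
So the inclusion of $\partial D$ is homotopic in $P_j\setminus\{p\}$ to $h|_{\partial D}$, which extends over $D$. Thus the loop $\partial D$ is null-homotopic, and its fundamental cycle is null-homologous, in $P_j\setminus\{p\}$. This contradicts Lemma 4 with the chain (A).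

**Step 2.** *We show that $K$ is not $LC^1$ at $0=(0,0,0)$, because small loops $c_j$ bound only across the far end of their tents.* By Step 1 and $c_j\to0$ we have $0\in K$. Suppose $K$ is $LC^1$ at $0$. Put $V=\{q\in K:y(q)<\frac14\}$, a neighborhood of $0$ in $K$. There is a neighborhood $U\subseteq V$ of $0$ in $K$ such that each loop in $U$ is null-homotopic in $V$. For large $j$ we have $c_j\subset U$, so $c_j$ is null-homotopic in $V$. Fix such a $j$ and choose an interior point $p_j$ of a 2-simplex of $\Delta_j^+$ with $y(p_j)>\frac14$; such points exist near $e_j$. Then $V\subseteq X\setminus\{p_j\}$. The map $\alpha_{\mathbb N,\{j\}}$ is the identity on $c_j$ and maps $X\setminus\{p_j\}$ into $P_j\setminus\{p_j\}$. So $c_j$ is null-homotopic, hence null-homologous, in $P_j\setminus\{p_j\}$. This contradicts Lemma 4 with the chain (B).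

So $K$ is not $LC^1$. Since ANR's are locally contractible, $K$ is not an ANR. $\blacksquare$

In the language of Section 5, the map of a 2-cell that cannot be tamed is $\beta_{\emptyset,\mathbb N}:D\to X$. Whatever $K$ we choose, it contains all the $c_j$.

## 10. Dimension, local connectedness, and examples in higher dimensions

**$\dim X=2$.** $X$ is a countable union of closed sets of dimension at most $2$, so $\dim X\le2$; and it contains a triangle.

**$X$ is a locally connected continuum.** Let $S=\beta_{\emptyset,\mathbb N}(D)$, a Peano continuum; then $X=S\cup\bigcup_jT_j$, and each $T_j$ is connected and meets $S$, so $X$ is connected. For local connectedness we show that for every $\epsilon>0$ the space $X$ is a finite union of connected sets of diameter less than $\epsilon$ (property S; Whyburn). This suffices: the closures of these sets are connected, and for each $x\in X$ the union of those closures that contain $x$ is a connected neighborhood of $x$ of diameter at most $2\epsilon$, since the finitely many other closures miss a neighborhood of $x$. So every point has arbitrarily small connected neighborhoods, which gives local connectedness.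

Let $\epsilon>0$. Cutting $D$ into small squares and applying $\beta_{\emptyset,\mathbb N}$, write $S$ as a finite union of continua $S_i$ of diameter less than $\epsilon/3$. Divide each $T_j$ into the $r$ pieces $T_j\cap\{\frac{k-1}{2r}\le y\le\frac k{2r}\}$, $1\le k\le r$. Each slice $T_j\cap\{y=\text{const}\}$ consists of two segments joined on the ridge $[t_j,e_j]$, with feet on $[u_j^\pm,e_j]\subset\Theta_j\subset S$ (degenerate at $e_j$). So each piece is connected, through the ridge, and meets $S$. A piece has extent at most $\lambda_j$ in the $x$- and $z$-directions and $\frac1{2r}$ in the $y$-direction, so for suitable $r$ and $j_0$ all pieces with $j\ge j_0$ have diameter below a fixed number less than $\epsilon/3$. Adjoin each of these pieces to one $S_i$ that it meets. The enlarged $S_i$ are connected and have diameter less than $\epsilon$. The finitely many $T_j$ with $j<j_0$ are finite unions of small triangles.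

**Dimension $n$, $3\le n\le\infty$.** Let $I^\infty$ be the Hilbert cube. Let $W=X\vee I^n$, where $v=(-1,-1,0)$ is glued to a point of $I^n$, with the path-sum metric: distances within $X$ and within $I^n$ are the given ones, and $d(p,q)=d(p,v)+d(v,q)$ for $p\in X$, $q\in I^n$. Then $\dim W=n$, and $W$ is a locally connected continuum.

*$W$ is an AAR.* For $M=\{1,\dots,k\}$ the maps $\alpha_{\mathbb N,M}$ and $\beta_{M,\mathbb N}$ fix $v$, so $\alpha\vee\mathrm{id}$ and $\beta\vee\mathrm{id}$ are defined. They factor $W$ through $X_M\vee I^n$, an AR as the union of two AR's meeting in a point, and their composition moves points by at most $\tilde d(\beta\alpha)$. Apply Lemma 1.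

*Property (2) holds for $W$.* Let $K\subseteq W$ be compact and $f:W\to K$ a map with $\tilde d(f)<\frac14$. The retraction $r:W\to X$ sending $I^n$ to $v$ is 1-Lipschitz, so $rf|_X:X\to r(K)$ moves points by less than $\frac14$. Step 1 of Section 9, applied to $rf|_X$ and $r(K)$, gives $c_j\subset r(K)$ for all $j$. Since $r^{-1}(p)=\{p\}$ for $p\ne v$, we get $c_j\subset K$. Now repeat Step 2 with
$$V=\{q\in K\cap X:\ y(q)<\tfrac14,\ x(q)>-\tfrac12\}.$$
This set excludes $v$, and $X\setminus\{v\}$ is open in $W$, so $V$ is a neighborhood of $0$ in $K$. It lies in $X\setminus\{p_j\}$, and the contradiction with Lemma 4 and (B) is the same. So $K$ is not $LC^1$, hence not an ANR. This completes the proof of Theorem 1. $\blacksquare$
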